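# Two-dimensional operator spaces do not form a separable metric space

## The guess "separable", and four cases that support it

The question: do the two-dimensional operator spaces, with their natural distance, form a separable metric space? The answer one would first guess is yes. Two dimensions leave little room, and there is an obvious countable candidate for a dense set: the two-dimensional subspaces of the matrix algebras $M_N$, $N\ge1$, spanned by matrices with entries in $\mathbb Q+i\mathbb Q$. We fix definitions and then test the guess.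

All spaces are complex. An **operator space** is a closed linear subspace $E\subset B(H)$, $H$ a Hilbert space, with the norms on $M_k(E)$ induced by $M_k(B(H))=B(H^k)$. For a linear map $u:E\to F$ between operator spaces,
$$\|u\|_{cb}=\sup_k\|\mathrm{Id}_{M_k}\otimes u:M_k(E)\to M_k(F)\| ,$$
and for $n$-dimensional $E,F$,
$$d_{cb}(E,F)=\inf\{\|u\|_{cb}\|u^{-1}\|_{cb}: u:E\to F\text{ a linear isomorphism}\}.$$
$OS_n$ is the set of $n$-dimensional operator spaces, two of them identified if they are completely isometric, with the metric $\delta_{cb}=\log d_{cb}$. If $d_{cb}(E,F)=1$, take isomorphisms $u_j$ with $\|u_j\|_{cb}\to1$ and $\|u_j^{-1}\|_{cb}=1$. By compactness a subsequence of $(u_j)$ and of $(u_j^{-1})$ converges, and the limit is a complete isometry. So $\delta_{cb}$ separates points.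

**Example.** In $M_2$ let $R=\mathrm{span}(e_{11},e_{12})$ and $C=\mathrm{span}(e_{11},e_{21})$. Both are two-dimensional Hilbert spaces, and $u(e_{1i})=e_{i1}$ is isometric. The matrix norms differ: $\|\sum_i a_i\otimes e_{1i}\|=\|\sum_i a_ia_i^*\|^{1/2}$ and $\|\sum_i a_i\otimes e_{i1}\|=\|\sum_i a_i^*a_i\|^{1/2}$. For $a_i=e_{i1}\in M_2$ the first is $\|e_{11}+e_{22}\|^{1/2}=1$ and the second is $\|2e_{11}\|^{1/2}=\sqrt2$, so $\|u\|_{cb}\ge\sqrt2$.

We shall use three elementary facts.

* (F1) A functional satisfies $\|f\|_{cb}=\|f\|$. Indeed, for $a\in M_k(E)$ and unit vectors $\xi,\eta\in\mathbb C^k$ we have $\langle[f(a_{ij})]\xi,\eta\rangle=f(\sum_{i,j}\bar\eta_i a_{ij}\xi_j)$, and the norm of $\sum\bar\eta_ia_{ij}\xi_j$ is at most $\|a\|$. Hence the rank-one map $f(\cdot)y$ has cb norm $\|f\|\,\|y\|$, since $[f(a_{ij})y]=[f(a_{ij})]\otimes y$.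
* (F2) If $\dim E=n$ and $w:E\to F$ is linear, then $\|w\|_{cb}\le n\|w\|$. Take an Auerbach basis $(e_i)$ of $E$, so $\|e_i\|=\|e_i^*\|=1$. Then $w=\sum_{i=1}^n e_i^*(\cdot)w(e_i)$, and each term has cb norm $\|w(e_i)\|\le\|w\|$.
* (F3) An $r\times r$ operator matrix with entries of norm $\le\varepsilon$ has norm $\le\varepsilon r$, because $|\langle a\xi,\eta\rangle|\le\varepsilon\sum_j\|\xi_j\|\sum_i\|\eta_i\|\le\varepsilon r\|\xi\|\|\eta\|$.

*First case: $n=1$.* If $E=\mathbb Cx$ with $\|x\|=1$, then $\|a\otimes x\|=\|a\|$ for $a\in M_k$. So $OS_1$ is a single point.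

*Second case: subspaces of a separable space.* The following lemma applies to $X=M_N$, and will be needed again at the end.

**Lemma 3.** Let $X$ be a separable operator space. The set of $n$-dimensional subspaces of $X$ is $\delta_{cb}$-separable.

*Proof.* Let $F\subset X$ have basis $x_1,\dots,x_n$ with coordinate functionals $x_i^*\in F^*$, and let $y_i\in X$ with $q:=\sum_i\|x_i^*\|\|x_i-y_i\|<1$. Let $T:F\to X$ be linear with $Tx_i=y_i$, and let $\iota:F\to X$ be the inclusion. Then $T-\iota=\sum_i x_i^*(\cdot)(y_i-x_i)$, so $\|T-\iota\|_{cb}\le q$ by (F1). So at every matrix level $(1-q)\|a\|\le\|T a\|\le(1+q)\|a\|$. Hence $T$ is injective, $\|T\|_{cb}\le1+q$, $\|T^{-1}:T(F)\to F\|_{cb}\le(1-q)^{-1}$, and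
$$d_{cb}(F,T(F))\le\tfrac{1+q}{1-q}.$$
Take the $y_i$ in a fixed countable dense subset of $X$; then $q$ can be made arbitrarily small. So the countably many $n$-dimensional spans of $n$-tuples from that subset are dense. $\square$

*Third case: subspaces of commutative $C^*$-algebras.* Let $E\subset C(\Omega)$, $\Omega$ compact, with basis $(x_i)$ and coordinate functionals $x_i^*$, and let $0<q<1$. The set $\{(x_i(p))_i:p\in\Omega\}\subset\mathbb C^n$ is compact, so there are $p_1,\dots,p_N\in\Omega$ such that each $p$ has some $l$ with $\sum_i\|x_i^*\||x_i(p)-x_i(p_l)|\le q$. For $a=\sum a_i\otimes x_i\in M_k(E)$ we have $\|a\|=\sup_p\|a(p)\|$, and $\|a_i\|\le\|x_i^*\|\|a\|$ by (F1), so $\|a(p)-a(p_l)\|\le q\|a\|$. Hence $x\mapsto(x(p_l))_l$ from $E$ to $\ell_\infty^N$ satisfies $(1-q)\|a\|\le\|\cdot\|\le\|a\|$ at all levels. So $E$ is within $d_{cb}\le(1-q)^{-1}$ of a space of diagonal matrices in $M_N$. The guess survives.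

*Fourth case: the span of two unitaries.* Let $E=\mathrm{span}(U,V)\subset B(H)$ with $U,V$ linearly independent unitaries. Left multiplication by $U^*$ is a complete isometry, so $E$ is completely isometric to $\mathrm{span}(1,U^*V)$. This lies in the commutative $C^*$-algebra generated by $1$ and the unitary $U^*V$, so we are back in the third case.

## Non-separability in every dimension $n\ge2$

In spite of these tests, the guess is false. It is known that $OS_n$ is non-separable for every $n\ge3$: for each such $n$ there are a family $(E_t)_{t\in[0,1]}$ in $OS_n$ and $c_n>1$ with $d_{cb}(E_s,E_t)\ge c_n$ for $s\ne t$. The question was about $n=2$. The proof below treats all $n\ge2$ at once, and works near every point.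

**Theorem 1.** Let $n\ge 2$, $E\in OS_n$ and $\lambda>1$. There are a constant $c>1$ and a family $(F_t)_{t\in[0,1]}$ in $OS_n$ such that
$$d_{cb}(E,F_t)\le\lambda\ \text{ for all }t,\qquad d_{cb}(F_s,F_t)\ge c\ \text{ for all } s\ne t .$$
In particular (take $n=2$ and any $E$), $OS_2$ is non-separable, with a continuum-size uniformly separated family.

The *density character* of a metric space is the least cardinality of a dense subset. For $E\in OS_n$ put $d_{SK}(E)=\inf\{d_{cb}(E,F):F\subset M_N,\ N\ge1\}$. The space $E$ is called $1$-exact if $d_{SK}(E)=1$; thus the $1$-exact spaces form the closure of the set of $n$-dimensional subspaces of the $M_N$. The third case above shows that subspaces of $C(\Omega)$ are $1$-exact.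

**Theorem 2.** $(OS_n,\delta_{cb})$ is separable iff $n=1$. For $n\ge2$ every nonempty open subset of $OS_n$ has density character exactly $2^{\aleph_0}$, so every separable subset of $OS_n$ is nowhere dense. Consequently, for $n\ge 2$:

* (a) the set of $E\in OS_n$ with $d_{SK}(E)=1$ (the $1$-exact spaces, i.e. the closure of the set of $n$-dimensional subspaces of the $M_N$, $N\ge1$) is closed and nowhere dense. In particular there are $2$-dimensional operator spaces that are not $1$-exact;
* (b) if $X$ is a separable operator space, the closure in $OS_n$ of the set of $n$-dimensional subspaces of $X$ is nowhere dense.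

Two larger results are used without proof.

* (R1) $\Gamma=SL_3(\mathbb Z)$ has property (T), and any finite generating set $S$ of a discrete group with property (T) is a Kazhdan set: there is $\kappa>0$ such that every unitary representation $\varpi$ without nonzero invariant vectors satisfies $\max_{s\in S}\|\varpi(s)\xi-\xi\|\ge\kappa\|\xi\|$ for all $\xi$. (Kazhdan; Bekka–de la Harpe–Valette, *Kazhdan's Property (T)*.)
* (R2) If $F$ is a subspace of a unital $C^*$-algebra $\mathcal A$ and $v:F\to B(L)$ is cb, then $v$ extends to $\mathcal A$ with the same cb norm (Wittstock). A cb map $V:\mathcal A\to B(L)$ can be written $V(x)=X^*\pi(x)Y$ with $\pi$ a unital $*$-representation of $\mathcal A$ on a Hilbert space $\mathcal K$ and $X,Y:L\to\mathcal K$, $\|X\|=\|Y\|=\|V\|_{cb}^{1/2}$ (Wittstock–Haagerup–Paulsen; Paulsen, *Completely Bounded Maps and Operator Algebras*, Thms 8.2, 8.4).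

## From pairs of unitaries to subspaces in mutual position

We want to store a representation of a group $\Gamma$ inside a space $F$, so that a nearly completely isometric map between two such spaces produces a near-intertwiner of the representations. The sensible first attempt is to let $F$ be spanned by the unitaries of the representation. With $\dim F=2$ there is room for two of them, and the fourth case shows exactly what goes wrong: $\mathrm{span}(U,V)$ only remembers the single unitary $U^*V$, which generates a commutative algebra. Every such space is $1$-exact.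

A two-dimensional space has only two basis vectors, but it contains infinitely many pairwise independent vectors $x_1,\dots,x_r$. Instead of making a few operators unitary, we let each $x_k$ be represented by an operator that marks a subspace:
$$A_k=Q_k+A_k',\qquad Q_k\text{ a projection},\quad A_k'=(1-Q_k)A_k'(1-Q_k),\quad\|A_k'\|\le a'<1. \tag{1}$$
Such an operator detects $\operatorname{ran}Q_k$ through norms. Suppose $\|x\|,\|y\|\le1$ and $\langle A_ky,x\rangle=1$. Since $\|A_k\|\le1$, equality in Cauchy–Schwarz gives $A_ky=x$. Also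
$$1\le\|A_k^*x\|^2=\|Q_kx\|^2+\|A_k'^*x\|^2\le\|x\|^2-(1-a'^2)\|(1-Q_k)x\|^2,$$
so $x\in\operatorname{ran}Q_k$. By the same argument $y\in\operatorname{ran}Q_k$, hence $x=A_ky=y$.

The group goes into the mutual position of the subspaces $\operatorname{ran} Q_k$. Let $\operatorname{ran}Q_k=\operatorname{ran}J_k$ with isometries $J_k$ and $J_i^*J_j=\varepsilon U_{ij}$, $U_{ij}$ unitary, for $i\neq j$. The isometry $J_k$ is determined by its range only up to $J_k\mapsto J_kV_k$ with $V_k$ unitary, which changes $U_{ij}$ to $V_i^*U_{ij}V_j$. Taking $V_1=1$ and $V_j=U_{1j}^*$ makes all $U_{1j}=1$. So two subspaces carry no information, three carry the unitary $U_{23}$ up to conjugation, and with $r$ subspaces we may set $U_{1j}=1$ and still prescribe $U_{23},\dots,U_{2r}$. These $r-2$ places will hold the generators of $\Gamma$.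

**Example.** With scalar entries, $r=3$, $U_{12}=U_{13}=1$ and $U_{23}=e^{i\alpha}$, the Gram matrix $G=(J_i^*J_j)$ has determinant $1-3\varepsilon^2+2\varepsilon^3\cos\alpha$, so three lines see $\alpha$. For $r=2$ and $U_{12}=e^{i\alpha}$ the determinant is $1-\varepsilon^2$, whatever $\alpha$ is.

Can one *linear* map $\theta$ on a two-dimensional $E$ make all $r$ operators $\theta(x_k)$ act as the identity on prescribed subspaces, together with their adjoints? Let $G$ be the Gram matrix, $J_k=G^{1/2}e_k$, and write $\theta(x)=G^{-1/2}t(x)G^{-1/2}$. Then $\theta(x_k)J_k=J_k=\theta(x_k)^*J_k$ says that the $k$-th column and the $k$-th row of $t(x_k)$ are those of $G$. The entry $t_{ij}$, $i\ne j$, is involved only for $k=i$ and $k=j$. So $t_{ij}(x)=\varepsilon\varphi_{ij}(x)U_{ij}$ will do, where $\varphi_{ij}$ is a functional with $\varphi_{ij}(x_i)=\varphi_{ij}(x_j)=1$. These are two linear conditions, solvable because $x_i,x_j$ are linearly independent. This is how dimension two suffices.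

**Example.** Let $E$ be two-dimensional and isometric to $\ell_2^2$, with $x_1=(1,0)$, $x_2=(\frac12,\frac{\sqrt3}2)$, $x_3=(-\frac12,\frac{\sqrt3}2)$ and $f_j=\langle\cdot,x_j\rangle$. For $x=(p,q)$ one finds $\varphi_{12}=p+q/\sqrt3$, $\varphi_{13}=p+\sqrt3q$, $\varphi_{23}=2q/\sqrt3$, and, with a phase $u=U_{23}$,
$$t(x)=\begin{pmatrix}p&\varepsilon(p+q/\sqrt3)&\varepsilon(p+\sqrt3q)\\ \varepsilon(p+q/\sqrt3)&\frac{p+\sqrt3q}2&\varepsilon u\,2q/\sqrt3\\ \varepsilon(p+\sqrt3q)&\varepsilon\bar u\,2q/\sqrt3&\frac{-p+\sqrt3q}2\end{pmatrix},\qquad G=\begin{pmatrix}1&\varepsilon&\varepsilon\\ \varepsilon&1&\varepsilon u\\ \varepsilon&\varepsilon\bar u&1\end{pmatrix}.$$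
Insert $x_1,x_2,x_3$: the first, second and third row and column of $t$ become those of $G$, respectively.

Three things must then be supplied: representations of $\Gamma$ that are uniformly far from each other, vectors $x_k$ such that $\theta(x_k)$ is a strict contraction off $\operatorname{ran}Q_k$, and a way to pass from one distinguished map between two spaces to all isomorphisms.

## A uniform gap between irreducible representations of $SL_3(\mathbb Z)$

**Step 1. The representations.** The aim is an infinite list of finite-dimensional representations no one of which is close to a sum of the others. Let $S=\{s_3,\dots,s_r\}$ be a finite generating set of $\Gamma=SL_3(\mathbb Z)$; for instance the six elementary matrices $1+e_{ij}$, $i\neq j$, with $r=8$. By (R1) there is $\kappa>0$ such that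
$$\sum_{s\in S}\|\varpi(s)\xi-\xi\|^2\ge\kappa^2\|\xi\|^2\quad\text{for all }\xi \tag{2}$$
for every unitary representation $\varpi$ without nonzero invariant vectors.

$\Gamma$ has infinitely many pairwise inequivalent finite-dimensional irreducible unitary representations. Let $G_p$ be the image of $\Gamma$ in $SL_3(\mathbb Z/p)$, $p$ prime. It contains the image of an elementary matrix, which has order $p$, so $|G_p|\ge p$. The order $|G_p|$ equals $\sum d^2$ over the dimensions $d$ of the irreps of $G_p$, and inequivalent irreps of $G_p$ pull back to inequivalent irreps of $\Gamma$ with finite image. If there were only finitely many classes of irreps of $\Gamma$ with finite image, $|G_p|$ would be bounded. Fix pairwise inequivalent irreps $\sigma_m:\Gamma\to U(N_m)$, $m\in\mathbb N$.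

For $\emptyset\ne\omega\subset\mathbb N$ let
$$\mathcal N_\omega=\ell_\infty\text{-}\bigoplus_{k\in\omega}M_{N_k},\qquad \sigma_\omega(s)=(\sigma_k(s))_{k\in\omega}\in\mathcal N_\omega .$$
Single irreps would give only a countable family of spaces; the subsets $\omega$ give $2^{\aleph_0}$. Let $\|\cdot\|_2$ be the Hilbert–Schmidt norm.

**Lemma 4.** Let $m\notin\omega$, let $\rho:\mathcal N_\omega\to B(K)$ be a unital $*$-representation, and let $W:\mathbb C^{N_m}\to K$ be linear. Then
$$\sum_{s\in S}\|\rho(\sigma_\omega(s))W-W\sigma_m(s)\|_2^2\ge\kappa^2\|W\|_2^2 .$$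
Hence if $W^*W\ge\frac12 1$, then $\sum_{s\in S}\|\rho(\sigma_\omega(s))W-W\sigma_m(s)\|^2\ge\kappa^2/2$ (operator norms).

*Proof.* The representation $\rho$ need not be a direct sum of the coordinate representations, so we phrase the gap as an inequality in a $C^*$-algebra, which any $*$-representation respects.

For $k\neq m$ the representation $\sigma_k\otimes\overline{\sigma_m}$ is equivalent to the action $Z\mapsto\sigma_k(g)Z\sigma_m(g)^*$ on operators $Z:\mathbb C^{N_m}\to\mathbb C^{N_k}$. An invariant vector is an intertwiner of $\sigma_m$ and $\sigma_k$, so it is $0$ by Schur's lemma. Since $\|u\xi-\xi\|^2=\langle(2-u-u^*)\xi,\xi\rangle$ for a unitary $u$, (2) gives for every $k\in\omega$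
$$\sum_{s\in S}\big(2-\sigma_k(s)\otimes\overline{\sigma_m(s)}-(\sigma_k(s)\otimes\overline{\sigma_m(s)})^*\big)\ge\kappa^21 .$$
So the element
$$h=\sum_{s\in S}\big(2-\sigma_\omega(s)\otimes\overline{\sigma_m(s)}-(\sigma_\omega(s)\otimes\overline{\sigma_m(s)})^*\big)\in\mathcal N_\omega\otimes M_{N_m}=\ell_\infty\text{-}\bigoplus_{k\in\omega}M_{N_k}\otimes M_{N_m}$$
satisfies $h\ge\kappa^21$, because each component does. Applying the unital $*$-homomorphism $\rho\otimes\mathrm{id}$ we get $(\rho\otimes\mathrm{id})(h)\ge\kappa^21$.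

Evaluate this at $\mathrm{vec}(W)=\sum_iWe_i\otimes e_i\in K\otimes\mathbb C^{N_m}$. For unitaries $u\in\mathcal N_\omega$ and $V\in M_{N_m}$ we have $\overline Ve_i=\sum_j\overline{V_{ji}}e_j$ and $V^*e_j=\sum_i\overline{V_{ji}}e_i$, hence
$$(\rho(u)\otimes\overline V)\mathrm{vec}(W)=\sum_j\rho(u)W\Big(\sum_i\overline{V_{ji}}e_i\Big)\otimes e_j=\mathrm{vec}(\rho(u)WV^*).$$
Also $\|\mathrm{vec}(Z)\|=\|Z\|_2$. So
$$\langle(\rho\otimes\mathrm{id})(h)\mathrm{vec}(W),\mathrm{vec}(W)\rangle=\sum_{s\in S}\|\rho(\sigma_\omega(s))W\sigma_m(s)^*-W\|_2^2=\sum_{s\in S}\|\rho(\sigma_\omega(s))W-W\sigma_m(s)\|_2^2 ,$$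
and the first claim follows. For the second, $\|Z\|_2^2\le N_m\|Z\|^2$ for every $Z:\mathbb C^{N_m}\to K$, and $\|W\|_2^2=\operatorname{tr}(W^*W)\ge N_m/2$; divide by $N_m$. $\square$

The constant $\kappa^2/2$ depends neither on $\omega$, $m$ nor on the dimension $N_m$. Property (T) is what makes this possible. For $\Gamma=\mathbb Z$, $S=\{1\}$ and infinitely many distinct characters $\chi_k$, the points $\chi_k(1)$ of the circle come arbitrarily close to each other. With $\omega=\{k\}$, $\rho=\mathrm{id}$, $W=1$, the left side is $|\chi_k(1)-\chi_m(1)|^2$, and no $\kappa>0$ works.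

## Vectors on many lines and functionals that separate them

**Step 2. The vectors and the constants.** The aim is to find the $x_k$ together with functionals $f_k$, the future diagonal entries of $t$, for which $f_k(x_k)=1$ and $|f_j(x_k)|<1$ for $j\ne k$. Fix $n\ge2$, $E\in OS_n$ with $E\subset B(H)$, and $0<\eta<\frac12$.

**Lemma 5.** There are $f_1,\dots,f_r\in E^*$ and pairwise linearly independent $x_1,\dots,x_r\in E$ with $\|f_k\|\le1$, $\|x_k\|\le1+\eta$, $f_k(x_k)=1$, and $|f_j(x_k)|<1$ for $j\ne k$.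

*Proof.* If $E$ is isometric to $\ell_2^n$, pairwise independent unit vectors $x_k$ and $f_k=\langle\cdot,x_k\rangle$ do it. In general the norm of $E^*$ need not be strictly convex, and we tilt it slightly. Let $|\cdot|_2\le\|\cdot\|$ be a Hilbert norm on $E^*$, and $N(f)=\|f\|+\eta|f|_2$.

$N$ is strictly convex: if $N(f)=N(g)=N(\frac{f+g}2)=1$, then the triangle inequality is an equality for both summands, so $|f+g|_2=|f|_2+|g|_2$. Hence $f,g$ are positively proportional, and equal because $N(f)=N(g)$.

Since $n\ge2$ we can choose pairwise linearly independent $f_1,\dots,f_r$ with $N(f_k)=1$. By Hahn–Banach and $E=E^{**}$ choose $x_k\in E$ with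
$$f_k(x_k)=1=\sup\{|f(x_k)|:N(f)\le1\}.$$
Then $\|f_k\|\le N(f_k)=1$. Since $N\le(1+\eta)\|\cdot\|$, every $f$ with $\|f\|\le1$ has $N(f)\le1+\eta$, so $\|x_k\|\le1+\eta$. Clearly $|f_j(x_k)|\le1$.

Suppose $|f_j(x_k)|=1$ with $j\ne k$. For some $|\mu|=1$ both $\mu f_j$ and $f_k$ lie in the convex set $\{f:N(f)\le1,\ f(x_k)=1\}$. All its elements have $N(f)=1$, since $|f(x_k)|\le N(f)$; so by strict convexity it has only one element. Thus $\mu f_j=f_k$, contradicting independence.

Finally, if $x_j=\mu x_k$ with $j\ne k$, then $|\mu|=1$, because both suprema equal $1$. Then $|f_j(x_k)|=|f_j(x_j)|=1$, which we have just excluded. $\square$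

Put
$$a=\max\{1-\eta^2,\ \max_{j\ne k}|f_j(x_k)|\}<1,\qquad a'=\tfrac{1+a}2<1 .$$
Note that
$$(1-\eta)\|x_k\|\le1-\eta^2\le a. \tag{3}$$
For $i\ne j$ choose $\varphi_{ij}=\varphi_{ji}\in E^*$ with $\varphi_{ij}(x_i)=\varphi_{ij}(x_j)=1$; this is possible since $x_i,x_j$ are linearly independent. Let $b=\max\|\varphi_{ij}\|$, $\beta=2r^2b+3r$, and fix $\varepsilon>0$ with
$$\varepsilon r\le\tfrac12,\qquad\varepsilon\beta\le\eta,\qquad\varepsilon(2\beta+2r)\le\tfrac{1-a}2 . \tag{4}$$

## A linear map with $r$ prescribed fixed subspaces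

**Step 3. The map $\theta$.** The aim is to realize the plan made above with arbitrary unitaries $U_{ij}$, with bounds that do not depend on them. Let $\mathcal N$ be a unital $C^*$-algebra with unitaries $U_{ij}$ $(1\le i\ne j\le r)$, $U_{ji}=U_{ij}^*$. In $M_r(\mathcal N)$ define $G=G^*$ by $g_{jj}=1$, $g_{ij}=\varepsilon U_{ij}$ $(i\ne j)$, and for $x\in E$ define $t(x)$ by
$$t_{jj}(x)=f_j(x)1,\qquad t_{ij}(x)=\varepsilon\varphi_{ij}(x)U_{ij}\quad(i\ne j).$$
By (F3), $\|G-1\|\le\varepsilon r\le\frac12$, so $G$ is positive and invertible. Put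
$$\theta(x)=G^{-1/2}t(x)G^{-1/2},\qquad J_k=G^{1/2}e_k,\qquad Q_k=J_kJ_k^*,$$
where $e_k\in M_{r,1}(\mathcal N)$ is the $k$-th column unit. Then $J_i^*J_j=e_i^*Ge_j=g_{ij}$, in particular $J_k^*J_k=1$, and $Q_k$ is a projection.

**Lemma 6.** Let $D(x)=\mathrm{diag}(f_j(x)1)$.

(i) $\|\theta-D\|_{cb}\le\varepsilon\beta\le\eta$, so $\|\theta\|_{cb}\le1+\eta$.

(ii) $\theta(x_k)J_k=J_k=\theta(x_k)^*J_k$. Hence $\theta(x_k)=Q_k+(1-Q_k)\theta(x_k)(1-Q_k)$.

(iii) $\|(1-Q_k)\theta(x_k)(1-Q_k)\|\le a'$.

*Proof.* (i) By (F1), $\|D\|_{cb}\le\max_j\|f_j\|\le1$. The map $t-D$ is a sum of fewer than $r^2$ rank-one maps of cb norm $\le\varepsilon b$, so $\|t-D\|_{cb}\le\varepsilon r^2b$. For real $|s|\le\frac12$,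
$$(1+s)^{1/2}-1=\frac{s}{1+\sqrt{1+s}},\qquad(1+s)^{-1/2}-1=\frac{-s}{\sqrt{1+s}\,(1+\sqrt{1+s})}.$$
Both have absolute value $\le|s|$; for the second note that $\sqrt{1+s}\,(1+\sqrt{1+s})\ge\frac1{\sqrt2}+\frac12>1$. By functional calculus $\|G^{\pm1/2}-1\|\le\varepsilon r$. Also $G\ge\frac12$, so $\|G^{-1/2}\|\le\sqrt2$. From
$$\theta-D=G^{-1/2}(t-D)G^{-1/2}+(G^{-1/2}-1)DG^{-1/2}+D(G^{-1/2}-1)$$
we get $\|\theta-D\|_{cb}\le2\varepsilon r^2b+\varepsilon r(\sqrt2+1)\le\varepsilon\beta\le\eta$.

(ii) Since $f_k(x_k)=1$ and $\varphi_{kj}(x_k)=\varphi_{jk}(x_k)=1$ for $j\ne k$, the $k$-th row and the $k$-th column of $t(x_k)$ equal those of $G=G^*$. So $t(x_k)e_k=Ge_k$ and $t(x_k)^*e_k=Ge_k$. Therefore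
$$\theta(x_k)J_k=G^{-1/2}t(x_k)e_k=G^{1/2}e_k=J_k,\qquad\theta(x_k)^*J_k=G^{-1/2}t(x_k)^*e_k=J_k .$$
Hence $\theta(x_k)Q_k=Q_k=Q_k\theta(x_k)$, which gives the block form.

(iii) We have $\|J_k-e_k\|\le\|G^{1/2}-1\|\le\varepsilon r$, hence $\|Q_k-e_ke_k^*\|\le2\varepsilon r$. Also $\|D(x_k)\|\le1$ and $\|D(x_k)(1-e_ke_k^*)\|\le\max_{j\ne k}|f_j(x_k)|\le a$. Write
$$\theta(x_k)(1-Q_k)=(\theta-D)(x_k)(1-Q_k)+D(x_k)(e_ke_k^*-Q_k)+D(x_k)(1-e_ke_k^*).$$
Using (i), $\|x_k\|\le2$ and (4), $\|\theta(x_k)(1-Q_k)\|\le2\varepsilon\beta+2\varepsilon r+a\le\frac{1-a}2+a=a'$. $\square$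

## The spaces $F_\omega$

**Step 4. Inserting the group.** The aim is to place $\theta$ next to a copy of $E$, so that the new space is close to $E$. For $\emptyset\ne\omega\subset\mathbb N$ apply Step 3 with $\mathcal N=\mathcal N_\omega$ and
$$U_{2j}=\sigma_\omega(s_j)\ (3\le j\le r),\qquad U_{ij}=1\ \text{ for all other } i<j .$$
Write $G_\omega,\theta_\omega,g_{ij}^\omega,U_{ij}^\omega$ for the resulting objects, and $\theta_m,J_k^m,g_{ij}^m,U_{ij}^m$ when $\omega=\{m\}$. All formulas, including the square roots, are componentwise, so $\theta_\omega=(\theta_m)_{m\in\omega}$. Let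
$$\psi_\omega:E\to\mathcal A_\omega:=B(H)\oplus_\infty M_r(\mathcal N_\omega),\qquad\psi_\omega(x)=(1-\eta)x\oplus\theta_\omega(x),\qquad F_\omega=\psi_\omega(E).$$
We also view $\psi_\omega$ as an isomorphism $E\to F_\omega$. By Lemma 6(i), $\|\psi_\omega\|_{cb}\le1+\eta$. The first summand gives $\|\psi_\omega^{-1}\|_{cb}\le(1-\eta)^{-1}$. Hence
$$d_{cb}(E,F_\omega)\le\tfrac{1+\eta}{1-\eta}. \tag{5}$$
By (3) the first summand of $\psi_\omega(x_k)$ has norm $\le a\le a'$, so it does not disturb the form (1): $\psi_\omega(x_k)$ is a projection plus an operator of norm at most $a'$ on the complement.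

## Rigidity of the coordinate maps

**Step 5. The maps $\psi_\omega\psi_{\omega'}^{-1}$.** The aim is to show that $F_\omega$ remembers $\omega$, as long as we only compare by the map that respects the vectors $x_k$. Let
$$\tau_0=\min\Big\{\frac1{10},\frac{\varepsilon\kappa^2}{400|S|}\Big\},\qquad\delta_0=\tfrac12(1-a'^2)\tau_0^2\in(0,1).$$
These do not depend on $\omega$.

**Proposition 7.** If $\omega,\omega'\ne\emptyset$ and $\omega\not\subset\omega'$, then $\|\psi_\omega\psi_{\omega'}^{-1}:F_{\omega'}\to F_\omega\|_{cb}>1+\delta_0$.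

The inclusion matters: if $\omega\subset\omega'$, then $\psi_\omega\psi_{\omega'}^{-1}$ just drops the blocks outside $\omega$, so its cb norm is at most $1$.

Before the estimates, here is the argument if the norm were $\le1$. Choose $m\in\omega\setminus\omega'$ and factorize $\theta_m(x)=X^*\pi(\psi_{\omega'}(x))Y$ with contractions $X,Y$. With $A_k=\pi(\psi_{\omega'}(x_k))$ as in (1), the identity $J_k^m=X^*A_kYJ_k^m$ forces, by the exact argument after (1), $XJ_k^m=YJ_k^m$ with range in the subspace marked by $A_k$. That subspace is the range of an isometry $\mathbf J_k$, so $XJ_k^m=\mathbf J_kW_k$. Comparing mutual positions, $W_i^*W_i=1$ and $W_i^*\rho(U^{\omega'}_{ij})W_j=U^m_{ij}$. As the $W_i$ are isometries, this means $\rho(U^{\omega'}_{ij})W_j=W_iU_{ij}^m$. Row $1$ gives $W_1=\dots=W_r$, and row $2$ then says that $W_1$ intertwines $\sigma_m$ with $\rho\circ\sigma_{\omega'}$. Lemma 4 forbids this. Now the quantitative version.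

*Proof.* Suppose the norm is $\le1+\delta$ with $\delta=\delta_0$. Put $\tau:=\sqrt{2\delta/(1-a'^2)}$. Then $\tau=\tau_0$ and $\sqrt{2\delta}\le\tau$.

**Step 5a. Factorization.** This step turns the norm bound into operators $X,Y$. Let $m\in\omega\setminus\omega'$ and $N=N_m$. Composing with the $*$-homomorphism $\mathcal A_\omega\to M_r(M_N)$ onto the block $m$ gives $v:F_{\omega'}\to B(\mathbb C^r\otimes\mathbb C^N)$ with $v(\psi_{\omega'}(x))=\theta_m(x)$ and $\|v\|_{cb}\le1+\delta$. By (R2), extending $v$ to $\mathcal A_{\omega'}$ and factorizing,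
$$\theta_m(x)=X^*\pi(\psi_{\omega'}(x))Y\quad(x\in E),\qquad\|X\|^2,\|Y\|^2\le1+\delta\le2,$$
with $\pi$ a unital $*$-representation of $\mathcal A_{\omega'}$.

The central projections $1\oplus0$, $0\oplus1$ of $\mathcal A_{\omega'}$ split $\pi$ into a representation $\pi_0$ of $B(H)$ on a space $\mathcal K_0$ and a unital representation $\pi_1$ of $M_r\otimes\mathcal N_{\omega'}$. Let $K=\operatorname{ran}\pi_1(e_{11}\otimes1)$ and $\rho(y)=\pi_1(e_{11}\otimes y)|_K$. Then $e_i\otimes\xi\mapsto\pi_1(e_{i1}\otimes1)\xi$ is a unitary from $\mathbb C^r\otimes K$ onto the space of $\pi_1$. It intertwines $\mathrm{id}_{M_r}\otimes\rho$ with $\pi_1$, because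
$$\pi_1(e_{ij}\otimes y)\pi_1(e_{k1}\otimes1)\xi=\delta_{jk}\,\pi_1(e_{i1}\otimes1)\rho(y)\xi .$$
Absorbing this unitary into $X$ and $Y$, we may assume that $\pi$ acts on $\mathcal K_0\oplus(\mathbb C^r\otimes K)$ as $\pi_0\oplus(\mathrm{id}_{M_r}\otimes\rho)$. One of the two summands may be $0$.

Put $\mathbf G=(\mathrm{id}\otimes\rho)(G_{\omega'})$ and $\mathbf J_k\xi=\mathbf G^{1/2}(e_k\otimes\xi)$, so $\mathbf J_k:K\to\mathbb C^r\otimes K$. These are isometries with $\mathbf J_i^*\mathbf J_j=\rho(g_{ij}^{\omega'})$. Regard $\mathbf J_k$ as mapping into $\mathcal K_0\oplus(\mathbb C^r\otimes K)$, and let $\mathbf Q_k=\mathbf J_k\mathbf J_k^*$, a projection on the whole space. On $\mathbb C^r\otimes K$ it is the image under $\mathrm{id}\otimes\rho$ of the projection $Q_k$ of Lemma 6 for $\mathcal N_{\omega'}$. Applying $\mathrm{id}\otimes\rho$ to Lemma 6(ii),(iii), and using (3) on $\mathcal K_0$, we see that $A_k:=\pi(\psi_{\omega'}(x_k))$ has the form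
$$A_k=\mathbf Q_k+A_k',\qquad A_k'=(1-\mathbf Q_k)A_k'(1-\mathbf Q_k),\qquad\|A_k'\|\le a'.$$

**Step 5b. Estimates for $Z_k:=XJ_k^m$.** This step shows that $Z_k$ nearly maps into $\operatorname{ran}\mathbf Q_k$ and that $Z_i^*Z_j$ is nearly $g_{ij}^m$. Since $\theta_m(x_k)J_k^m=J_k^m$, we have $J_k^m=X^*A_kYJ_k^m$. For a unit vector $\zeta\in\mathbb C^N$ put $x=XJ_k^m\zeta$, $y=YJ_k^m\zeta$. Then $\|x\|^2,\|y\|^2\le1+\delta$ and
$$\langle A_ky,x\rangle=\langle X^*A_kYJ_k^m\zeta,J_k^m\zeta\rangle=\|J_k^m\zeta\|^2=1.$$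
Since $\|A_k\|\le1$, we get $\|A_ky-x\|^2=\|A_ky\|^2+\|x\|^2-2\le2(1+\delta)-2=2\delta$. Also $1\le\|y\|\|A_k^*x\|$ gives $\|A_k^*x\|^2\ge(1+\delta)^{-1}\ge1-\delta$, while
$$\|A_k^*x\|^2=\|\mathbf Q_kx\|^2+\|A_k'^*x\|^2\le\|x\|^2-(1-a'^2)\|(1-\mathbf Q_k)x\|^2\le1+\delta-(1-a'^2)\|(1-\mathbf Q_k)x\|^2 .$$
So $(1-a'^2)\|(1-\mathbf Q_k)x\|^2\le2\delta$. As $\zeta$ was arbitrary,
$$\|(1-\mathbf Q_k)Z_k\|\le\tau,\qquad\|A_kYJ_k^m-Z_k\|\le\sqrt{2\delta}\le\tau. \tag{6}$$
From $g_{ij}^m=(J_i^m)^*J_j^m=(J_i^m)^*X^*A_jYJ_j^m=Z_i^*A_jYJ_j^m$ and $\|Z_i\|\le\sqrt2$ we get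
$$\|Z_i^*Z_j-g_{ij}^m\|\le\sqrt2\,\tau\le2\tau. \tag{7}$$

**Step 5c. Transfer to $K$.** This step converts the mutual positions into relations between unitaries. Let $W_k=\mathbf J_k^*Z_k:\mathbb C^N\to K$. Then $\|W_k\|\le\sqrt2$ and $Z_k-\mathbf J_kW_k=(1-\mathbf Q_k)Z_k$ has norm $\le\tau$ by (6). Hence
$$\|Z_i^*Z_j-W_i^*\rho(g_{ij}^{\omega'})W_j\|=\|Z_i^*Z_j-(\mathbf J_iW_i)^*\mathbf J_jW_j\|\le\|Z_i-\mathbf J_iW_i\|\|Z_j\|+\|\mathbf J_iW_i\|\|Z_j-\mathbf J_jW_j\|\le2\sqrt2\,\tau\le3\tau .$$
With (7),
$$\|W_i^*\rho(g_{ij}^{\omega'})W_j-g_{ij}^m\|\le5\tau\qquad(1\le i,j\le r).$$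
For $i=j$ this says $\|W_i^*W_i-1\|\le5\tau$. For $i\ne j$, dividing by $\varepsilon$, it says $\|W_i^*\rho(U_{ij}^{\omega'})W_j-U_{ij}^m\|\le5\tau/\varepsilon$. Now expand, for $i\ne j$, using $\varepsilon\le1$:
$$\big(\rho(U_{ij}^{\omega'})W_j-W_iU_{ij}^m\big)^*\big(\rho(U_{ij}^{\omega'})W_j-W_iU_{ij}^m\big)=W_j^*W_j+U_{ij}^{m*}W_i^*W_iU_{ij}^m-2\,\mathrm{Re}\big(U_{ij}^{m*}W_i^*\rho(U_{ij}^{\omega'})W_j\big)$$
$$\le2(1+5\tau)-2\Big(1-\frac{5\tau}\varepsilon\Big)=10\tau+\frac{10\tau}\varepsilon\le\frac{20\tau}\varepsilon .$$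
So
$$\|\rho(U_{ij}^{\omega'})W_j-W_iU_{ij}^m\|\le\nu:=\sqrt{20\tau/\varepsilon}\qquad(i\ne j). \tag{8}$$

**Step 5d. Contradiction.** This step reads off a near-intertwiner. For $i=1$, (8) says $\|W_j-W_1\|\le\nu$ for $j\ge2$. For $i=2$, $j\ge3$ it says $\|\rho(\sigma_{\omega'}(s_j))W_j-W_2\sigma_m(s_j)\|\le\nu$. Put $W=W_1$. Replacing $W_j$ and $W_2$ by $W$ costs $\nu$ each, so $\|\rho(\sigma_{\omega'}(s))W-W\sigma_m(s)\|\le3\nu$ for all $s\in S$. Also $W^*W\ge1-5\tau\ge\frac12$, since $\tau\le\frac1{10}$. (In particular $K\ne0$.) As $m\notin\omega'$, Lemma 4 for $\omega'$ gives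
$$\frac{\kappa^2}2\le9|S|\nu^2=\frac{180|S|\tau}\varepsilon\le\frac{180}{400}\kappa^2<\frac{\kappa^2}2,$$
a contradiction. $\square$

## From the coordinate maps to $d_{cb}$

**Step 6. All isomorphisms.** The distance $d_{cb}$ allows every isomorphism $F_{\omega'}\to F_\omega$, while Proposition 7 treats one. This step shows, by a packing argument in the finite-dimensional space $L(E)$ of linear maps $E\to E$, that each $F_{\omega_0}$ is close to boundedly many $F_\omega$ only. Let $c=1+\delta_0/3$.

**Lemma 8.** There is an integer $L<\infty$ such that for every nonempty $\omega_0\subset\mathbb N$, at most $L$ sets $\omega$ satisfy $d_{cb}(F_{\omega_0},F_\omega)<c$.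

*Proof.* For each such $\omega$ choose, after scaling, an isomorphism $u_\omega:F_{\omega_0}\to F_\omega$ with $\|u_\omega\|_{cb}<c$ and $\|u_\omega^{-1}\|_{cb}\le1$. Set $\tilde u_\omega=\psi_\omega^{-1}u_\omega\psi_{\omega_0}\in L(E)$. Then $\|\tilde u_\omega\|\le R:=c\frac{1+\eta}{1-\eta}$.

Let $\omega,\omega'$ be two such sets. Since $\tilde u_\omega\psi_{\omega_0}^{-1}u_\omega^{-1}=\psi_\omega^{-1}$ and $\psi_{\omega'}\tilde u_{\omega'}\psi_{\omega_0}^{-1}=u_{\omega'}$,
$$\psi_{\omega'}\psi_\omega^{-1}=\big[\psi_{\omega'}\tilde u_\omega\psi_{\omega_0}^{-1}\big]u_\omega^{-1}=\big[u_{\omega'}+\psi_{\omega'}(\tilde u_\omega-\tilde u_{\omega'})\psi_{\omega_0}^{-1}\big]u_\omega^{-1}.$$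
By (F2), $\|\tilde u_\omega-\tilde u_{\omega'}\|_{cb}\le n\|\tilde u_\omega-\tilde u_{\omega'}\|$. So if
$$\|\tilde u_\omega-\tilde u_{\omega'}\|\le t:=\frac{\delta_0(1-\eta)}{3n(1+\eta)},$$
then $\|\psi_{\omega'}\psi_\omega^{-1}\|_{cb}\le c+\frac{1+\eta}{1-\eta}nt=c+\frac{\delta_0}3<1+\delta_0$. By symmetry also $\|\psi_\omega\psi_{\omega'}^{-1}\|_{cb}<1+\delta_0$. Proposition 7 then gives $\omega'\subset\omega$ and $\omega\subset\omega'$, i.e. $\omega=\omega'$.

Hence the $\tilde u_\omega$ for distinct $\omega$ are more than $t$ apart in the ball of radius $R$ of $L(E)$, a normed space of real dimension $2n^2$. The balls of radius $t/2$ about them are disjoint and lie in the ball of radius $R+t/2$. Comparing volumes, their number is at most $L:=\lfloor(1+2R/t)^{2n^2}\rfloor$. $\square$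

**Step 7. Proof of Theorem 1.** This step extracts a separated family of full size. Choose $\eta\in(0,\frac12)$ with $\frac{1+\eta}{1-\eta}\le\lambda$. By (5) all $F_\omega$ satisfy $d_{cb}(E,F_\omega)\le\lambda$. By Zorn's lemma take a maximal set $\mathcal T$ of nonempty subsets of $\mathbb N$ such that $d_{cb}(F_\omega,F_{\omega'})\ge c$ for distinct $\omega,\omega'\in\mathcal T$. By maximality every nonempty $\omega\subset\mathbb N$ satisfies $d_{cb}(F_{\omega_0},F_\omega)<c$ for some $\omega_0\in\mathcal T$ (namely $\omega_0=\omega$ if $\omega\in\mathcal T$). By Lemma 8 each $\omega_0$ accounts for at most $L$ sets $\omega$, so $2^{\aleph_0}\le L\cdot|\mathcal T|$. As $L$ is finite and $|\mathcal T|\le2^{\aleph_0}$, we get $|\mathcal T|=2^{\aleph_0}$. Index $\mathcal T$ by $[0,1]$. For $n=2$ this gives uncountably many points of $OS_2$ at mutual $\delta_{cb}$-distance $\ge\log c>0$, so $(OS_2,\delta_{cb})$ is non-separable. $\square$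

## Density character and nowhere dense sets

**Step 8. Proof of Theorem 2.** Since Theorem 1 holds near every $E$, it controls every open set; this step draws the consequences. We saw that $OS_1$ is a single point. Let $n\ge2$.

*Upper bound.* An $n$-dimensional operator space with a basis $(e_i)$ is determined up to complete isometry by the functions $(a_1,\dots,a_n)\mapsto\|\sum a_i\otimes e_i\|$ on $M_k^n$, $k\ge1$. These are continuous, so each is determined by its values on a countable dense set. The whole sequence is then given by countably many real numbers, and $|OS_n|\le2^{\aleph_0}$.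

*Lower bound.* Let $O\subset OS_n$ be open and nonempty. It contains a closed ball of positive radius about some $E\in O$. By Theorem 1 it therefore contains a subset of cardinality $2^{\aleph_0}$ whose points are at mutual $\delta_{cb}$-distance $\ge\log c>0$, for some $c>1$. The open balls of radius $\frac12\log c$ about these points are disjoint. The trace of each on $O$ is nonempty and open in $O$, so it meets every dense subset of $O$. Hence a dense subset of $O$ has at least $2^{\aleph_0}$ points, and the density character of $O$ is exactly $2^{\aleph_0}$.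

*Separable sets.* If $A\subset OS_n$ is separable, its closure is separable, and so is every subset of the closure. So the closure contains no nonempty open set, i.e. $A$ is nowhere dense. In particular $OS_n$, being open and nonempty, is not separable.

*(b)* By Lemma 3 the set of $n$-dimensional subspaces of a separable operator space $X$ is $\delta_{cb}$-separable. So is its closure, which is therefore nowhere dense.

*(a)* We have $d_{SK}(E)=1$ iff for each $\epsilon>0$ there are $N$ and $F\subset M_N$ with $d_{cb}(E,F)<1+\epsilon$. So the set in question is the closure of the union over $N\ge1$ of the sets of $n$-dimensional subspaces of $M_N$. Each of these is separable by Lemma 3, hence so is the countable union and its closure. The set is closed and separable, hence nowhere dense. Since $OS_2\neq\emptyset$, it is not all of $OS_2$, so not every $2$-dimensional operator space is $1$-exact. $\blacksquare$
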